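# One-variable equations over a free inverse monoid and two-counter machines

## 1. Free inverse monoids, Munn trees, equations

Let $A$ be a finite alphabet and $A^{-1}=\{a^{-1}:a\in A\}$ a disjoint set of formal inverses. Put $A^{\pm1}=A\cup A^{-1}$. The inverse of a word is obtained by $(a^{-1})^{-1}=a$ and $(w_1\cdots w_n)^{-1}=w_n^{-1}\cdots w_1^{-1}$. We write $F=F(A)$ for the free group on $A$, identify its elements with reduced words, and write $|h|$ for the length of the reduced word $h$.

**Definition 1 (free inverse monoid).** $FIM(A)$ is the quotient of the free monoid $(A^{\pm1})^*$ by the congruence generated by all pairs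
$$pp^{-1}p=p,\qquad pp^{-1}qq^{-1}=qq^{-1}pp^{-1},$$
where $p,q$ range over all words over $A^{\pm1}$. Equivalently, it is the free object on $A$ in the variety of inverse monoids.

Thus $aa^{-1}a=a$ holds, and $aa^{-1}$ commutes with $bb^{-1}$, but nothing says that $aa^{-1}$ equals $1$. That it does not is best seen in the following model.

**Definition 2 (Munn pairs).** A Munn pair is a pair $(T,g)$ where $T\subset F$ is finite, nonempty and closed under prefixes of reduced words, and $g\in T$. Munn pairs are multiplied and inverted by
$$(T,g)(S,h)=(T\cup gS,\ gh),\qquad (T,g)^{-1}=(g^{-1}T,\ g^{-1}),$$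
and the identity is $(\{1\},1)$.

In the Cayley tree of $F$ (vertices $h\in F$, edges from $h$ to $hc$ for $c\in A^{\pm1}$), prefix-closed means: a subtree containing the vertex $1$. The theorem of Munn (1974) and Scheiblich (1973) says that $FIM(A)$ is isomorphic to the monoid of Munn pairs, with $c\mapsto(\{1,c\},c)$ for $c\in A^{\pm1}$. So a word is sent to the subtree that it traces when read from the vertex $1$, together with the endpoint of the walk. For example $aa^{-1}\mapsto(\{1,a\},1)$, $a^{-1}a\mapsto(\{1,a^{-1}\},1)$ and $abb^{-1}\mapsto(\{1,a,ab\},a)$; the first two differ from each other and from the identity. Since the Munn pair of a word can be computed, the word problem of $FIM(A)$ is decidable. We call $T$ the tree and $g$ the group part of $(T,g)$.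

**Definition 3 (Dyck word).** A Dyck word is a product of words of the form $pp^{-1}$, where $p$ may contain a variable.

For example $(xb)(xb)^{-1}=xbb^{-1}x^{-1}$ is a Dyck word. The group part of a Dyck word is $1$ under every assignment, so a Dyck word contributes only a tree.

**Definition 4 (equations and consistency).** A one-variable equation over $FIM(A)$ is an expression $u=v$ with $u,v$ words over $A^{\pm1}\cup\{x,x^{-1}\}$. It is consistent if some assignment of an element of $FIM(A)$ to $x$ makes $u$ and $v$ equal in $FIM(A)$. The consistency problem asks for an algorithm that takes the equation as input and decides whether it is consistent. Systems in several variables are treated in the same way.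

For example $xb=bx$ is consistent, since $x=1$ is a solution. The equation $ax=x$ is not, since the group parts would satisfy $ag=g$.

**Definition 5 (r.e.-complete).** A set $P\subset\mathbb N$ is recursively enumerable (r.e.) if some algorithm lists it. It is many-one complete among r.e. sets, or r.e.-complete, if it is r.e. and for every r.e. set $Q$ there is a computable $\varphi$ with $j\in Q\iff\varphi(j)\in P$.

The halting problem is the standard example. An r.e.-complete set is never decidable.

## 2. The consistency problem for one equation in one variable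

By theorems of Makanin, consistency of finite systems of equations in a free group or a free monoid is decidable. By a theorem of Rozenblat, consistency of finite systems in $FIM(A)$ is undecidable if $|A|>1$. The question of this lecture, taken from "Inverse Semigroups: Some Open Questions" (https://sites.dmi.uns.ac.rs/aaa83/slides/meakin.pdf), cuts the input down as far as possible: one equation and one variable. Is consistency of $u(x,A)=v(x,A)$ in $FIM(A)$ decidable, for a fixed finite $A$ with $|A|\ge2$? The answer is no.

**Theorem 1.** Let $|A|\ge2$ and let $a\ne b$ be letters of $A$. There is a computable sequence of one-variable equations $u_m=v_m$ $(m\ge1)$ over $FIM(A)$ with the following properties.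

1. $u_m=e_mf\,xb$ and $v_m=e_m\,bx$ with $e_m,f$ Dyck words. Only $e_m$ depends on $m$, and only through the exponent of some blocks $b^{\pm m}$. In particular the number of occurrences of $x^{\pm1}$ does not depend on $m$. The group part is always $xb=bx$.
2. The set $\{j:u_{2^j}=v_{2^j}\text{ is consistent}\}$ is recursively enumerable and many-one complete among r.e. sets.

Hence the consistency problem for single one-variable equations in $FIM(A)$ is undecidable; it is r.e.-complete.

**Theorem 2.** If $|A|=1$, the first-order theory of $FIM(A)$ is decidable; in particular consistency of finite systems in any number of variables is decidable. So, for $|A|\ge1$, consistency of a single one-variable equation is decidable if and only if $|A|=1$.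

Sections 3 to 9 prove Theorem 1, by a reduction from the halting problem for two-counter machines. Section 10 proves Theorem 2.

## 3. Equations as inclusions between finite trees

To solve an equation we must know how the tree of a word depends on the tree of $x$. Let $x=(X,g)$. For a word $p$ over $A^{\pm1}\cup\{x^{\pm1}\}$ let $p(g)\in F$ be its value in $F$ under $x\mapsto g$.

**Lemma 1.** The value of a word $w$ at $x=(X,g)$ is $(T(w),w(g))$, where $T(w)$ is the union of $\{1\}$ and the following sets:

* $\{p(g),\,p(g)c\}$ for each factorization $w=p\,c\,p'$ with $c\in A^{\pm1}$;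
* $p(g)X$ for each factorization $w=p\,x\,p'$;
* $p(g)g^{-1}X$ for each factorization $w=p\,x^{-1}p'$.

Moreover $T(pp^{-1})=T(p)$, and if $q$ is a Dyck word then $T(qw)=T(q)\cup T(w)$.

*Proof.* Induct on the length of $w$. The empty word has value $(\{1\},1)$. If $w=w'z$ with $z$ a single letter, then $(T(w'),w'(g))$ is multiplied on the right by $(\{1,c\},c)$, by $(X,g)$ or by $(g^{-1}X,g^{-1})$. This adds to the tree $w'(g)\{1,c\}$, $w'(g)X$ or $w'(g)g^{-1}X$ respectively. For the next claim, $(T,h)(h^{-1}T,h^{-1})=(T\cup T,1)=(T,1)$. The last claim is the product formula with group part $1$ on the left. $\square$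

Here are three small equations, all with trivial group part, so that only trees matter.

First, $xx^{-1}=axx^{-1}a^{-1}$. By Lemma 1 it says $X=\{1,a\}\cup aX$. Then $aX\subset X$ and $1\in X$ put every $a^r$ into $X$, which is finite. So the equation is inconsistent: finiteness of $X$ can refute an equation.

Second, put $e=xx^{-1}\cdot bxx^{-1}b^{-1}$ and consider $e\cdot axx^{-1}a^{-1}=e$. It says $\{1,a\}\cup aX\subset X\cup\{1,b\}\cup bX$. Pick $d\in X$ whose exponent sum in $a$ is maximal; it is at least $0$ since $1\in X$. Then $ad$ has a larger exponent sum than every element of the right-hand side. So this equation is inconsistent too, by a homomorphism to $\mathbb Z$.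

Third, put $e=xx^{-1}\cdot a^2xx^{-1}a^{-2}$ and consider $e\cdot axx^{-1}a^{-1}=e$. It says $\{1,a\}\cup aX\subset X\cup\{1,a,a^2\}\cup a^2X$. It is solved by $X=\{1,a\}$: here $a\in X$ and $a^2\in a^2X$, so each element of $aX$ is caught by a translate of $X$. It is also solved by $X=\{1\}$, but then $aX=\{a\}$ is caught only by the vertices $\{1,a,a^2\}$ of the constant letters. Such accidental solutions will have to be excluded.

These examples have a common shape. If $e,f$ are Dyck words and $e$ is arranged to contain the trees of $xb$ and $bx$, then $efxb=ebx$ says that $gb=bg$ and $T(f)\subset T(e)$. The first condition means $g=b^n$ for some $n\in\mathbb Z$, because the centralizer of $b$ in $F$ is $\langle b\rangle$. The second is an inclusion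
$$\bigcup_i\sigma_iX\cup K_f\ \subset\ \bigcup_\beta\beta(g)X\cup K_e,\tag{1}$$
with finite sets $K_e,K_f$ of vertices on letter edges. Apart from $K_e$ and $K_f$ this reads: for every $d\in X$ and every $i$ there is $\beta$ with $\beta(g)^{-1}\sigma_id\in X$. Think of $i$ as a request made at $d$ and of $\beta(g)^{-1}\sigma_id$ as a reply. All requests must be answered, the reply may be chosen, and the whole finite set must contain all its replies. The integer $n$ is an unknown at our disposal.

## 4. A direct encoding and its failure

The direct plan is this. Choose free elements $s$ of $F$, one per machine state, and let $s\,b^k$ code "state $s$, counter $k$". An instruction "add $w$, go to $s'$", requested by the index $i$, becomes $\beta=\sigma_is\,b^{-w}s'^{-1}$, because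
$$\beta^{-1}\sigma_i\cdot s\,b^k=s'b^{w}s^{-1}\sigma_i^{-1}\sigma_i\,s\,b^k=s'b^{k+w}.$$
Having $x=b^n$ available, we may also add $\pm n$ by writing $x^{\pm1}$ for $b^{w}$. A halting state $s_h$ gets a reply that stays put, $\beta=\sigma_i$. One hopes that a finite set $D$ answering all requests exists exactly when the run from the initial state halts.

This breaks at the initial state. Suppose a finite set $D$ satisfies: for all $d\in D$ and all $i$ there is $\beta$ with $\beta(g)^{-1}\sigma_id\in D$. Then so does $Dh$ for every fixed $h$, since the condition multiplies only on the left. So no such condition can force a prescribed element into $D$; at best we can force $D\ne\emptyset$. And $D=\{s_h\}$ is nonempty and answers all its requests, whatever the machine does.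

The repair is to make finishing imply starting. A computation branch that ends will not stay put: it is replied to by a marker $J$, and the marker's only intended reply is the initial state. Then every finite nonempty $D$ should, on finishing any branch, contain a full computation from the start. Three further obstacles must be met.

* A word containing $x^{\pm1}$ in its interior contributes further translates of $X$ to $T(e)$ that were not asked for, for instance $\sigma_isX$; and $T(e)$ contains $X$ and $bX$. These are unwanted replies. A homomorphism to $\mathbb Z$, as in the second example of Section 3, removes them.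
* $D$ is an arbitrary finite subset of a free group, and rules may be applied at elements for which they were not meant. Such a use makes the reduced word longer, so it is impossible at an element of maximal length.
* Vertices may be caught by $K_e$, as in the third example. We shall look only at the part of $X$ in one coset that $K_e$ does not meet.

## 5. Two-counter machines

**Definition 6 (two-counter machine).** A deterministic 2-counter machine has a finite label set $L$, an initial label $\ell_0$ and a halting label $\ell_h$. Each $\ell\ne\ell_h$ carries one instruction: either $\mathrm{Inc}_r(\ell')$, increment counter $r$ and go to $\ell'$; or $\mathrm{Test}_r(\ell',\ell'')$, if $c_r=0$ go to $\ell'$, otherwise decrement $c_r$ and go to $\ell''$. A configuration is $(\ell;c_1,c_2)$ with $c_1,c_2\ge0$. Machines with $k$ counters are defined in the same way.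

As an example take the countdown machine, with $L=\{\ell_0,\ell_h\}$ and $\mathrm{Test}_1(\ell_h,\ell_0)$ at $\ell_0$. From $(\ell_0;1,0)$ its run is $(\ell_0;1,0),(\ell_0;0,0),(\ell_h;0,0)$.

**Lemma 2.** There is a fixed 2-counter machine $M$ such that

(a) $\{j:M\text{ halts from }(\ell_0;2^j,0)\}$ is r.e.-complete, and

(b) if $M$ does not halt from $(\ell_0;2^j,0)$, its run visits infinitely many configurations.

*Proof.* By Minsky, for an r.e.-complete set $\mathcal K$ there is a $k$-counter machine which, started with $j$ in counter 1 and $0$ in the other counters, halts if and only if $j\in\mathcal K$. Add a $(k+1)$st counter that is incremented at each step. Now simulate with two counters, again following Minsky. Let $p_1=2$ and let $p_1,\dots,p_{k+1}$ be distinct primes. The contents $(a_1,\dots,a_{k+1})$ are coded by $c_1=p_1^{a_1}\cdots p_{k+1}^{a_{k+1}}$, $c_2=0$.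

To increment $a_r$, multiply by $p=p_r$: while $c_1>0$, decrement $c_1$ and increment $c_2$ $p$ times; then move $c_2$ back to $c_1$. To test $a_r$, decrement $c_1$ in rounds of $p=p_r$, keeping in the label the number $t<p$ of decrements already made in the current round, and increment $c_2$ after each full round. When $c_1$ is found to be zero, the old value was $pc_2+t$. If $t=0$, then $a_r>0$, and moving $c_2$ to $c_1$ completes the division by $p$. If $t>0$, then $a_r=0$, and we restore the old value: while $c_2>0$, decrement $c_2$ and increment $c_1$ $p$ times; then increment $c_1$ $t$ times. All this is done with $\mathrm{Inc}$ and $\mathrm{Test}$, and each subroutine terminates.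

The start contents $(j,0,\dots,0)$ have code $2^j$, so $M$ halts from $(\ell_0;2^j,0)$ if and only if $j\in\mathcal K$, which is (a). After $t$ simulated steps the code in counter 1 is positive and divisible by $p_{k+1}^t$. So a non-halting run has unbounded $c_1$, which gives (b). $\square$

## 6. One counter, an unknown modulus, and closed sets

The aim of this section is to express "$M$ halts" by the existence of a finite set of pairs (state, integer) in which every request has a reply. We have one integer $k$, the exponent of $b$, and an unknown integer $n$ from $x=b^n$. The two counters are packed as $k=c_1+nc_2$ with $0\le c_1\le n-1$. Testing $c_1=0$ becomes testing $n\mid k$, and testing $c_2=0$ becomes testing $k\le n-1$. Such tests are carried out by side branches: one request continues the run while another starts a verification which can end only if the test is correct. A false test makes the branch run forever, which a finite set does not allow.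

Fix a 2-counter machine $M$ and an integer $m\ge1$. Let $I=\{1,2,3,4\}$.

**Definition 7 (the system $\Delta$).** The states are: $\iota,\kappa$; all $\ell\in L$ with auxiliary states $\ell^*$, or $\ell^0,\ell^+$, as their instruction needs; $G,U,Z,V,V',W,W',Q,Q',C,C^+$; and $R_3^+,R_3^-,R_4^+,R_4^-$. All are distinct, and $S$ denotes the set of states. For $s\in S$ and $i\in I$, the finite nonempty set $\Delta_i(s)$ consists of pairs $(w,s')$ with $s'\in S$ and $w\in\{0,1,-1,m,+x,-x\}$, and possibly the symbol $\mathrm{pop}$. It is given as follows.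

For $i\in\{3,4\}$ and $s\notin\{R_i^+,R_i^-\}$: $\Delta_i(s)=\{(0,R_i^+),(0,R_i^-)\}$.

For $j\in\{3,4\}$ and $i\in\{1,2,j\}$: $\Delta_i(R_j^+)=\{(-1,R_j^+),\mathrm{pop}\}$ and $\Delta_i(R_j^-)=\{(1,R_j^-),\mathrm{pop}\}$.

For $i\in\{1,2\}$ and the other states:

| state | $\Delta_1$ | $\Delta_2$ |
|---|---|---|
| $\iota$ | $(m,\kappa)$ | same |
| $\kappa$ | $(0,\ell_0)$ | $(0,C)$ |
| $G$ | $(-1,G),\ \mathrm{pop}$ | same |
| $U$ | $(1,U),\ (-x,Z)$ | same |
| $Z$ | $\mathrm{pop}$ | same |
| $V$ | $(-x,V'),\ \mathrm{pop}$ | same |
| $V'$ | $(-x,V),\ \mathrm{pop}$ | same |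
| $W$ | $(-x,W'),\ (-1,Q)$ | same |
| $W'$ | $(-x,W),\ (-1,Q)$ | same |
| $Q$ | $(0,G)$ | $(1,Q')$ |
| $Q'$ | $(1,U)$ | same |
| $C$ | $(0,G)$ | $(1,U)$ |
| $C^+$ | $(-x,G)$ | same |
| $\ell$ with $\mathrm{Inc}_1(\ell')$ | $(1,\ell^*)$ | same |
| its $\ell^*$ | $(0,\ell')$ | $(0,W)$ |
| $\ell$ with $\mathrm{Inc}_2(\ell')$ | $(x,\ell^*)$ | same |
| its $\ell^*$ | $(0,\ell')$ | same |
| $\ell$ with $\mathrm{Test}_r(\ell',\ell'')$ | $(0,\ell^0),\ (0,\ell^+)$ | same |
| $\ell^0$, $r=1$ | $(0,\ell')$ | $(0,V)$ |
| $\ell^+$, $r=1$ | $(-1,\ell'')$ | $(0,W)$ |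
| $\ell^0$, $r=2$ | $(0,\ell')$ | $(0,C)$ |
| $\ell^+$, $r=2$ | $(-x,\ell'')$ | $(0,C^+)$ |
| $\ell_h$ | $(0,R_3^+),\ (0,R_3^-)$ | same |

For $n\in\mathbb Z$ put $w[n]=w$ if $w$ is an integer, and $(\pm x)[n]=\pm n$.

Inspecting the table, the only self-loops are at $G$, $U$ and the $R$-states, so
$$\text{if }(w,s)\in\Delta_i(s)\text{ then }w=\pm1.\tag{2}$$
This is why $V$ and $W$ come with partners $V'$ and $W'$: a self-loop with $w=-x$ would become trivial at $n=0$.

**Definition 8 ($n$-closed).** A set $E\subset S\times\mathbb Z$ is $n$-closed if for all $(s,k)\in E$ and $i\in I$: either $\mathrm{pop}\in\Delta_i(s)$ and $k=0$, or $(s',k+w[n])\in E$ for some $(w,s')\in\Delta_i(s)$.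

For example $\{(R_3^+,0),(R_4^+,0)\}$ is $n$-closed for every $n$: at $(R_3^+,0)$ the indices $1,2,3$ are met by $\mathrm{pop}$ and the index $4$ by $(R_4^+,0)$, and symmetrically at $(R_4^+,0)$. So finite closed sets always exist; the content of the next lemma is in the demand $(\iota,0)\in E$. A second example, for $n=1$, is
$$\{(U,0),(U,1),(Z,0)\}\cup\{(R_i^+,k):i\in\{3,4\},\ k\in\{0,1\}\}.$$
At $(U,0)$ the indices $1,2$ are met by $(U,1)$; at $(U,1)$ by $(Z,1-1)=(Z,0)$; at $(Z,0)$ by $\mathrm{pop}$. The indices $3,4$ at these three pairs are met by the listed $(R_i^+,k)$. The pairs $(R_i^+,k)$ meet the indices $1,2,i$ by going down to $0$ and popping there, and the other index of $\{3,4\}$ by changing $i$.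

The $R$-states test nothing: from any $k$ one of the two signs reaches $0$. They will be needed in Section 7 to force a $\mathrm{pop}$ to occur.

**Lemma 3.** Let $M$ be the machine of Lemma 2 and $m=2^j$. There are $n\in\mathbb Z$ and a finite $n$-closed set $E\ni(\iota,0)$ if and only if $M$ halts from $(\ell_0;m,0)$.

*Proof.*

**Step 1: from a halting run to a closed set.** Choose $n$ larger than all values of $c_1$ in the halting run; in particular $n\ge m+1$. Call the following pairs good:

* $(R_j^+,k)$ with $k\ge0$; $(R_j^-,k)$ with $k\le0$; $(\iota,0)$; $(\kappa,m)$;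
* $(G,k)$ with $k\ge0$; $(U,k)$ with $k\le n$; $(Z,0)$;
* $(V,tn),(V',tn)$ with $t\ge0$; $(W,tn+r),(W',tn+r)$ with $t\ge0$ and $1\le r\le n-1$;
* $(Q,k)$ with $0\le k\le n-2$; $(Q',k)$ with $k\le n-1$; $(C,k)$ with $0\le k\le n-1$; $(C^+,k)$ with $k\ge n$;
* $(\ell,k)$ for each visited configuration $(\ell;c_1,c_2)$, where $k=c_1+nc_2$;
* for a visited $\mathrm{Inc}_1$ (respectively $\mathrm{Inc}_2$) configuration, $(\ell^*,k+1)$ (respectively $(\ell^*,k+n)$); for a visited $\mathrm{Test}_r$ configuration, $(\ell^0,k)$ if $c_r=0$ and $(\ell^+,k)$ if $c_r>0$.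

Let $E$ be the set of good pairs with $|k|\le c:=n+2+\max k$, the maximum taken over the run. It is finite and contains $(\iota,0)$. We go through the requests with indices $1,2$.

The states $G$ and $R_j^+$ decrease to $0$ and pop there; $R_j^-$ increases to $0$ and pops. At $(U,k)$ with $k<n$ use $(U,k+1)$, and at $(U,n)$ use $(Z,0)$, which pops. At $(V,tn)$ or $(V',tn)$ subtract $n$ if $t\ge1$ and pop if $t=0$. At $(W,tn+r)$ or $(W',tn+r)$ subtract $n$ if $t\ge1$ and go to $(Q,r-1)$ if $t=0$; there $0\le r-1\le n-2$. At $(Q,k)$ the replies are $(G,k)$ and $(Q',k+1)$ with $k+1\le n-1$; at $(Q',k)$ the reply is $(U,k+1)$ with $k+1\le n$. At $(C,k)$ they are $(G,k)$ and $(U,k+1)$ with $k+1\le n$; at $(C^+,k)$ it is $(G,k-n)$ with $k-n\ge0$. At $(\iota,0)$ use $(\kappa,m)$, and at $(\kappa,m)$ use $(\ell_0,m)$ and $(C,m)$, where $0\le m\le n-1$.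

For a visited configuration with $k=c_1+nc_2$: after $\mathrm{Inc}_1$ the new $c_1$ lies in $[1,n-1]$, so at $(\ell^*,k+1)$ both $(\ell',k+1)$ and $(W,k+1)$ are good. After $\mathrm{Inc}_2$ the pair $(\ell',k+n)$ is good. For $\mathrm{Test}_1$ with $c_1=0$ we go to $(\ell^0,k)$, whose replies $(\ell',k)$ and $(V,k)$ are good since $k=c_2n$; with $c_1>0$ we go to $(\ell^+,k)$, whose replies $(\ell'',k-1)$ and $(W,k)$ are good. For $\mathrm{Test}_2$ with $c_2=0$ the replies at $(\ell^0,k)$ are $(\ell',k)$ and $(C,k)$ with $0\le k=c_1\le n-1$; with $c_2>0$ the replies at $(\ell^+,k)$ are $(\ell'',k-n)$ and $(C^+,k)$ with $k\ge n$. The halting pair has $k\ge0$ and goes to $(R_3^+,k)$.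

A request $i\in\{3,4\}$ at a state outside $\{R_i^+,R_i^-\}$ is answered by $(R_i^+,k)$ if $k\ge0$ and by $(R_i^-,k)$ if $k\le0$. At $R_i^\pm$ itself it is treated as above.

Finally, no reply leaves the range $|k|\le c$. A reply has either absolute value at most the old one, or value between $0$ and $n$, or value equal to some $c_1+nc_2$ of the run. So $E$ is $n$-closed.

**Step 2: what the side branches verify.** Conversely let $E\ni(\iota,0)$ be finite and $n$-closed. We read off a meaning for each side state.

* $(G,k)\in E$ implies $k\ge0$; otherwise $(G,k-1),(G,k-2),\dots\in E$.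
* $(Z,k)\in E$ implies $k=0$.
* $(U,k)\in E$ implies $k\le n$. Otherwise $(Z,k'-n)\notin E$ for all $k'\ge k$, so $(U,k+1),(U,k+2),\dots\in E$.
* $(C,k)\in E$ implies $(G,k),(U,k+1)\in E$, so $0\le k\le n-1$.
* $(C^+,k)\in E$ implies $(G,k-n)\in E$, so $k\ge n$.
* $(Q,k)\in E$ implies $(G,k),(Q',k+1),(U,k+2)\in E$, so $0\le k\le n-2$.

From $(\iota,0)\in E$ we get $(\kappa,m)\in E$, hence $(\ell_0,m),(C,m)\in E$. So $m\le n-1$, and in particular $n\ge1$. Now subtracting $n$ repeatedly must stop, because $E$ is finite:

* $(V,k)\in E$ implies that a $\mathrm{pop}$ occurs at some $k-tn=0$ with $t\ge0$, so $n\mid k$;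
* $(W,k)\in E$ implies $(Q,k-tn-1)\in E$ for some $t\ge0$, so $1\le k-tn\le n-1$ and $n\nmid k$.

**Step 3: $E$ follows the run.** We claim: for every configuration $(\ell;c_1,c_2)$ of the run, $c_1\le n-1$ and $(\ell,c_1+nc_2)\in E$. Initially $m\le n-1$ and $(\ell_0,m)\in E$. Suppose the claim holds for $(\ell;c_1,c_2)$ and put $k=c_1+nc_2$.

* $\mathrm{Inc}_1(\ell')$: then $(\ell^*,k+1)$, $(\ell',k+1)$, $(W,k+1)\in E$. So $n\nmid k+1$, that is, $n\nmid c_1+1$. Since $c_1+1\le n$, we get $c_1+1\le n-1$.
* $\mathrm{Inc}_2(\ell')$: then $(\ell^*,k+n)$ and $(\ell',k+n)\in E$.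
* $\mathrm{Test}_1(\ell',\ell'')$: if $(\ell^0,k)\in E$, then $(V,k)\in E$, so $n\mid c_1$, hence $c_1=0$, and $(\ell',k)\in E$. If $(\ell^+,k)\in E$, then $(W,k)\in E$, so $c_1>0$, and $(\ell'',k-1)\in E$.
* $\mathrm{Test}_2(\ell',\ell'')$: if $(\ell^0,k)\in E$, then $(C,k)\in E$, so $k\le n-1$, hence $c_2=0$, and $(\ell',k)\in E$. If $(\ell^+,k)\in E$, then $(C^+,k)\in E$, so $k\ge n$; as $c_1\le n-1$ we get $c_2>0$, and $(\ell'',k-n)\in E$.

In the test cases one of $(\ell^0,k),(\ell^+,k)$ is in $E$, and by the above it is the one matching the actual counter. So the claim passes to the next configuration.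

**Step 4: the run halts.** Since $0\le c_1\le n-1$, distinct configurations give distinct pairs $(\ell,c_1+nc_2)$. If $M$ did not halt, Lemma 2(b) would make $E$ infinite. So $M$ halts. $\square$

Step 1 works for every machine. For the countdown machine with $m=1$ one may take $n=2$. Picking out only the pairs that are needed, one finds the sixteen pairs
$$(\iota,0),(\kappa,1),(\ell_0,1),(\ell_0,0),(\ell_h,0),(\ell_0^+,1),(\ell_0^0,0),(C,1),$$
$$(W,1),(Q,0),(Q',1),(V,0),(G,1),(G,0),(U,2),(Z,0)$$
together with the six pairs $(R_i^+,k)$, $i\in\{3,4\}$, $k\in\{0,1,2\}$. To check the indices $1,2$: $(\iota,0)$ leads to $(\kappa,1)$, and $(\kappa,1)$ to $(\ell_0,1)$ and $(C,1)$; $(C,1)$ to $(G,1)$ and $(U,2)$; $(\ell_0,1)$ to $(\ell_0^+,1)$, and that to $(\ell_0,0)$ and $(W,1)$; $(W,1)$ to $(Q,0)$, and that to $(G,0)$ and $(Q',1)$; $(Q',1)$ to $(U,2)$ and $(U,2)$ to $(Z,0)$; $(\ell_0,0)$ to $(\ell_0^0,0)$, and that to $(\ell_h,0)$ and $(V,0)$; $(\ell_h,0)$ to $(R_3^+,0)$; $(G,1)$ to $(G,0)$; and $(G,0),(V,0),(Z,0)$ pop. All integers that occur are $0$, $1$ or $2$, so the six $R$-pairs answer the indices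 $3,4$, and they answer their own requests as in the examples after Definition 8.

## 7. Codes in the free group and stable sets

The aim now is to replace pairs $(s,k)$ by elements of a free group, and the demand $(\iota,0)\in E$ by the demand that a finite set be nonempty.

Let $\Lambda=S\cup\{J_1,J_2\}\cup\{\sigma_1,\dots,\sigma_4\}\cup\{y_1,y_2\}$, enumerated as $\lambda_1,\dots,\lambda_N$, and identify $\lambda_j$ with $a^jba^{-j}\in F$. The elements $b,\lambda_1,\dots,\lambda_N$ freely generate a subgroup $H\le F$. To see this, write $b=\lambda_0$. In a nonempty reduced product $\lambda_{j_1}^{\epsilon_1}\cdots\lambda_{j_r}^{\epsilon_r}$ with all $\epsilon_t=\pm1$, consecutive letters $b^{\epsilon_t}$ and $b^{\epsilon_{t+1}}$ are separated by $a^{j_{t+1}-j_t}$; if this is trivial then $j_t=j_{t+1}$ and so $\epsilon_t=\epsilon_{t+1}$. Hence no $b^{\pm1}$ cancels, and the product is not $1$.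

Elements of $S\cup\{J_1,J_2\}$ are called state letters. Put $p(i)=1$ for odd $i$ and $p(i)=2$ for even $i$. Put $b^{\pm x}:=x^{\pm1}$, while $b^{w}$ is the usual power for integers $w$.

**Definition 9 (rules).** A rule $\rho$ is one of the following words; each has an index $i\in I$ and a source.

* (R1) $\rho=s'\,b^{w}s^{-1}\sigma_i^{-1}$ for $(w,s')\in\Delta_i(s)$; the source is $s$.
* (R2) $\rho=J_{p(i)}\,y_j^{-1}s^{-1}\sigma_i^{-1}$ for $\mathrm{pop}\in\Delta_i(s)$ and $j\in\{1,2\}$; the source is $s$.
* (R3) $\rho=\iota\,y_{p(i)}J_p^{-1}\sigma_i^{-1}$ for $p\in\{1,2\}$; the source is $J_p$.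

Let $B$ be the set of all $\rho^{-1}$; its elements are called regular. Let $B'$ be $B$ together with the following extra elements: $1$; $b$; $\sigma_is$ whenever some $(-x,s')\in\Delta_i(s)$; and $\sigma_isx^{-1}$ whenever some $(+x,s')\in\Delta_i(s)$. For $\beta\in B'$ its value $\beta(b^n)$ at $x=b^n$ lies in $H$.

The letters $y_j$ mark the bottom of the counter: $s\,b^ky_j$ codes $(s,k)$, and a pop at $k=0$ cancels $y_j$. Then the marker $J_p$ stands at the front, and (R3) restarts with $\iota\,y_{p(i)}$. There are two letters $y$ and two letters $J$ so that one can always choose one that does not cancel with what follows. The extra elements are the unwanted replies announced in Section 4.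

**Definition 10 ($n$-stable).** A set $D\subset H$ is $n$-stable if for all $d\in D$ and $i\in I$ there is $\beta\in B'$ with $\beta(b^n)^{-1}\sigma_id\in D$.

If $\beta=\rho^{-1}$ is regular, the reply is $\rho\,\sigma_id$ with $\rho$ evaluated at $x=b^n$. For example, with $n=2$ and $d=U\,b^2y_1$, the request $1$ can be answered by $\rho=Z\,x^{-1}U^{-1}\sigma_1^{-1}$, and the reply is $Z\,b^{-2}U^{-1}\sigma_1^{-1}\sigma_1U\,b^2y_1=Z\,y_1$. A full example of a stable set comes out of Step 1 of the next proof.

**Lemma 4.** For $n\in\mathbb Z$: a finite nonempty $n$-stable $D\subset H$ exists if and only if a finite $n$-closed $E\ni(\iota,0)$ exists.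

*Proof.*

**Step 1: from closed to stable.** Given $E$, let $D=\{s\,b^ky_j:(s,k)\in E,\ j=1,2\}\cup\{J_1,J_2\}$. Let $d=s\,b^ky_j$ and $i\in I$. If $(s',k+w[n])\in E$ for some $(w,s')\in\Delta_i(s)$, then (R1) gives the reply $s'b^{k+w[n]}y_j\in D$. Otherwise $\mathrm{pop}\in\Delta_i(s)$ and $k=0$, and (R2) gives $J_{p(i)}y_j^{-1}y_j=J_{p(i)}\in D$. For $d=J_p$, (R3) gives $\iota\,y_{p(i)}$, which is in $D$ because $(\iota,0)\in E$. (For the countdown machine and the set of $22$ pairs above, $D$ is a $2$-stable set of $46$ elements.)

From now on let $D$ be finite, nonempty and $n$-stable. Words are over the basis $\{b\}\cup\Lambda$ of $H$, and "begins with" refers to reduced words over it.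

**Step 2: removing the extra elements.** Let $\Omega:H\to\mathbb Z$ be the homomorphism with $\Omega=1$ on state letters, $\Omega(\sigma_i)=-1$ and $\Omega(y_j)=\Omega(b)=0$. For regular $\beta$ the multiplier $\beta^{-1}\sigma_i$ has the form $s'\omega s^{-1}\sigma_{i'}^{-1}\sigma_i$ with $s',s$ state letters and $\Omega(\omega)=0$, so $\Omega(\beta^{-1}\sigma_i)=1-1+1-1=0$. For the extra $\beta$ the multiplier is $\sigma_i$, $b^{-1}\sigma_i$, $s^{-1}\sigma_{i'}^{-1}\sigma_i$ or $b^ns^{-1}\sigma_{i'}^{-1}\sigma_i$, each with $\Omega$-value $-1$. Consider the nonempty subset of $D$ on which $\Omega$ is minimal. At its elements an extra $\beta$ would produce a reply in $D$ with smaller $\Omega$; so only regular $\beta$ are used, and the replies stay in the subset. Replace $D$ by this subset. Now for all $d\in D$ and $i\in I$ there is a rule $\rho$ with $\rho\,\sigma_id\in D$. From here on, a reply to $i$ at $d$ means such an element of $D$.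

**Step 3: the norm, and what misuse of a rule costs.** For $h\in H$ let $N(h)$ be the number of letters from $\Lambda^{\pm1}$ in its reduced form, so powers of $b$ do not count. Let $\mu=\max_DN$. Every rule evaluates to $s'\,\omega\,s^{-1}\sigma_{i'}^{-1}$ with state letters $s',s$ and $\omega\in\langle b\rangle\cup\{y_1^{\pm1},y_2^{\pm1}\}$. The word $s'\omega s^{-1}$ is reduced as written. Indeed, if $\omega=1$, then the rule is of type (R1) with $w[n]=0$, and $s'=s$ would give $w=\pm1$ by (2), hence $w[n]=\pm1\ne0$. So $s'\ne s$ whenever $\omega=1$. This holds for every $n$, including $n=0$.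

Let $d\in D$ not begin with $\sigma_i^{-1}$, and let a reply to $i$ at $d$ use a rule of index $i'$ and source $s$. If $i'\ne i$, then $s'\omega s^{-1}\sigma_{i'}^{-1}\sigma_id$ is reduced as written, and the reply has norm at least $N(d)+4$. If $i'=i$ and $d$ does not begin with $s$, the reply $s'\omega s^{-1}d$ is reduced as written and has norm at least $N(d)+2$.

**Step 4: at maximal norm every rule is used as intended.** Let $N(d)=\mu$. Some $\sigma_i^{-1}$ is not the first letter of $d$. By Step 3 a reply to this $i$ must use a rule whose source is the first letter of $d$, since the norm cannot exceed $\mu$. So $d$ begins with a state letter $s$, and hence with no $\sigma_i^{-1}$ at all. By Step 3 again, for every $i\in I$ every reply at $d$ uses a rule of index $i$ with source $s$. Call such a reply proper.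

**Step 5: at maximal norm the first letter is in $S$.** Let $N(d)=\mu$ and write $d=s\,b^kh'$ reduced, where $h'=1$ or $h'$ begins with a letter of $\Lambda^{\pm1}$. Suppose $s\in\{J_1,J_2\}$. Choose $i\in\{1,2\}$ such that $h'$ does not begin with $y_i^{-1}$. As $p(i)=i$, the proper reply to $i$ is $\iota\,y_ib^kh'$. It is reduced and has norm $\mu-1+2=\mu+1$, a contradiction. So $s\in S$.

**Step 6: forcing a pop.** We show that $D$ contains an element $J_ph''$, reduced as written, of norm $\mu-1$. Take $d=s\,b^kh'$ as in Step 5. The word $h'$ has at most one first letter, so we may choose $i\in\{3,4\}$ such that $h'$ begins with neither $(R_i^+)^{-1}$ nor $(R_i^-)^{-1}$. If $s\notin\{R_i^+,R_i^-\}$, the proper reply to $i$ is $R_i^{+}b^kh'$ or $R_i^-b^kh'$, reduced of norm $\mu$. If $s\in\{R_i^+,R_i^-\}$, use $d$ itself. In every case $D$ contains some $R\,b^kh'$ of norm $\mu$ with $R\in\{R_i^+,R_i^-\}$ and $h'$ not beginning with $R^{-1}$.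

Choose $p\in\{1,2\}$ as follows: if $h'=y_jh''$ (reduced) for some $j$, choose $p$ such that $h''$ does not begin with $J_p^{-1}$; otherwise $p$ is arbitrary. Take successive replies to the request $p$. These replies are proper as long as the norm is $\mu$. While (R1) is used we get $R\,b^{k\mp1}h',R\,b^{k\mp2}h',\dots$, with the sign fixed by $R$. These are reduced of norm $\mu$, because $h'$ does not begin with $R^{-1}$, and they are pairwise distinct. As $D$ is finite, (R2) is used at some $R\,b^{k'}h'$, with some $y_j$, and gives $J_py_j^{-1}b^{k'}h'\in D$. If $k'\ne0$ or $h'$ does not begin with $y_j$, this is reduced of norm $\mu-1+2=\mu+1$, a contradiction. So $k'=0$ and $h'=y_jh''$, and the reply is $J_ph''$. By the choice of $p$ it is reduced, and its norm is $1+(\mu-2)=\mu-1$.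

**Step 7: the restart.** Let $d_1=J_ph''\in D$ be as in Step 6. Choose $i\in\{1,2\}$ such that $h''$ does not begin with $y_i^{-1}$. Since $d_1$ begins with $J_p$, Step 3 applies to it: a reply to $i$ has index $i$ and source $J_p$, since otherwise its norm would be at least $(\mu-1)+2>\mu$. So $\iota\,y_ih''\in D$, reduced of norm $\mu$.

**Step 8: reading off $E$.** With $i$ and $h''$ from Step 7 let
$$E=\{(s,k)\in S\times\mathbb Z:\ s\,b^ky_ih''\in D\}.$$
It is finite and contains $(\iota,0)$. Each $s\,b^ky_ih''$ is reduced of norm $\mu$, so by Step 4 its replies are proper. Let $i'\in I$. Since $s\in S$, the rule used is (R1) or (R2). If it is (R1), the reply is $s'b^{k+w[n]}y_ih''\in D$ with $(w,s')\in\Delta_{i'}(s)$, that is, $(s',k+w[n])\in E$. If it is (R2), then $\mathrm{pop}\in\Delta_{i'}(s)$ and the reply is $J_{p(i')}y_j^{-1}b^ky_ih''$. For $k\ne0$ or $j\ne i$ this is reduced of norm $\mu+1$, which is impossible; so $k=0$. Hence $E$ is $n$-closed. $\square$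

## 8. The equation

It remains to write a word equation whose solutions are stable sets. For $\lambda_j\in\Lambda$ let $[\lambda_j]$ be the word $a^jba^{-j}$ and $[\lambda_j]^{-1}=a^jb^{-1}a^{-j}$. For each regular $\beta=\rho^{-1}\in B$ let $\hat\beta$ be the word

* $[\sigma_i][s]\,b^{-w}\,[s']^{-1}$ for (R1),
* $[\sigma_i][s][y_j][J_{p(i)}]^{-1}$ for (R2),
* $[\sigma_i][J_p][y_{p(i)}]^{-1}[\iota]^{-1}$ for (R3),

where $b^{-(\pm x)}=x^{\mp1}$. Its value in $F$ at $x\mapsto g$ is $\beta(g)$. Put
$$e=e_m=\Big(\prod_{\beta\in B}(\hat\beta x)(\hat\beta x)^{-1}\Big)(xb)(xb)^{-1}(bx)(bx)^{-1},$$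
$$f=\Big(\prod_{i=1}^4([\sigma_i]x)([\sigma_i]x)^{-1}\Big)a^{-1}a,$$
$$u_m=e\,f\,xb,\qquad v_m=e\,bx.$$
These $e$ and $f$ are Dyck words. The parameter $m$ occurs only in the blocks $b^{-m}$ of $\hat\beta$ for the rules from $\iota$ to $\kappa$, and in their inverses.

Let $x=(X,g)$. By Lemma 1,
$$T(e)=\bigcup_{\beta\in B'}\beta(g)X\ \cup\ K_e,\qquad T(f)=\bigcup_{i=1}^4\sigma_iX\ \cup\ K_f,\qquad a^{-1}\in K_f,\tag{3}$$
where $K_e$ and $K_f$ are the finite sets of vertices of letter edges, together with $1$. That $B'$ is exactly the right set of translates is seen by listing the occurrences of $x^{\pm1}$ in the words $\hat\beta x$, $xb$, $bx$. The final $x$ of $\hat\beta x$ contributes $\beta(g)X$. An inner $x$, which occurs for $w=-x$, contributes $\sigma_isX$; an inner $x^{-1}$, which occurs for $w=+x$, contributes $\sigma_isg^{-1}X$. The words $xb$ and $bx$ contribute $X$ and $bX$.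

Since $T(xb)\cup T(bx)\subset T(e)$, we have $T(u_m)=T(e)\cup T(f)$ and $T(v_m)=T(e)$. Comparing also the group parts $gb$ and $bg$,
$$u_m=v_m\text{ holds at }(X,g)\iff gb=bg\ \text{ and }\ T(f)\subset T(e),\tag{4}$$
and $gb=bg$ if and only if $g=b^n$ for some $n\in\mathbb Z$.

**Lemma 5.** The equation $u_m=v_m$ is consistent if and only if for some $n\in\mathbb Z$ there is a finite nonempty $n$-stable $D\subset H$.

*Proof.*

**Step 1: the letter edges avoid a coset.** Let $(X,g)$ be a solution, $g=b^n$. All prefixes of the words $\hat\beta$, $xb$ and $bx$, evaluated at $x=b^n\in H$, lie in $\bigcup_{r=0}^NHa^r$. Indeed, complete blocks $[\lambda_j]^{\pm1}$ and all $b^{\pm1}$ and $x^{\pm1}$ have values in $H$, while the prefixes of $a^jb^{\pm1}a^{-j}$ have the values $a^r$ $(0\le r\le j)$ and $a^jb^{\pm1}a^{-t}=\lambda_j^{\pm1}a^{j-t}$ $(0\le t\le j)$. The points of $K_e$ are values of such prefixes, so $K_e\subset\bigcup_{r=0}^NHa^r$. Let $\varepsilon:F\to\mathbb Z$ be the exponent sum in $a$. It vanishes on $H$, so it is $\ge0$ on $K_e$ and equal to $-1$ on $Ha^{-1}$. Thus $Ha^{-1}\cap K_e=\emptyset$.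

**Step 2: a solution gives a stable set.** Put $D=\{h\in H:ha^{-1}\in X\}$, a finite set.

It is nonempty. By (3) and (4), $a^{-1}\in T(f)\subset T(e)$, and $a^{-1}\in Ha^{-1}$ is not in $K_e$. So $a^{-1}\in\beta(g)X$ for some $\beta\in B'$, that is, $\beta(g)^{-1}a^{-1}\in X$. As $\beta(g)\in H$, this says $\beta(g)^{-1}\in D$. This is the purpose of the factor $a^{-1}a$ in $f$.

It is $n$-stable. For $d\in D$ and $i\in I$ we have $\sigma_ida^{-1}\in\sigma_iX\subset T(e)$, and $\sigma_ida^{-1}\in Ha^{-1}$ is not in $K_e$. So $\sigma_ida^{-1}\in\beta(g)X$ for some $\beta\in B'$. Hence $\beta(g)^{-1}\sigma_id\cdot a^{-1}\in X$ with $\beta(g)^{-1}\sigma_id\in H$, and therefore $\beta(g)^{-1}\sigma_id\in D$.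

**Step 3: a stable set gives a solution.** Let $D$ be finite, nonempty and $n$-stable, and let $g=b^n$. We must turn $D$ into a tree, and we do so by thickening it. Let $\mathbb B_\varrho\subset F$ be the set of elements of length at most $\varrho$, and put $X=\bigcup_{d\in D}d\,\mathbb B_\varrho$. Each $d\,\mathbb B_\varrho$ is the ball of radius $\varrho$ about $d$ in the Cayley tree of $F$, hence convex. If $\varrho\ge\max_{d\in D}|d|$, each of these balls contains $1$, so with any $h$ it contains the path from $1$ to $h$, that is, all prefixes of $h$. So $X$ is finite and prefix-closed. Choose $\varrho$ so large that also $g\in X$ and $K_f\subset X$; this is possible because $K_f$ does not depend on $X$. Then $(X,g)$ is a Munn pair.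

We have $K_f\subset X\subset T(e)$, because $1\in B'$. For each $i$, $n$-stability says $\sigma_iD\subset\bigcup_{\beta\in B'}\beta(g)D$. Hence
$$\sigma_iX=\bigcup_{d\in D}\sigma_id\,\mathbb B_\varrho\subset\bigcup_{\beta\in B'}\beta(g)D\,\mathbb B_\varrho=\bigcup_{\beta\in B'}\beta(g)X\subset T(e).$$
So $T(f)\subset T(e)$, and $u_m=v_m$ holds at $(X,g)$ by (4). $\square$

## 9. Proof of Theorem 1

Take $M$ from Lemma 2. By Lemmas 5, 4 and 3, for $m=2^j$ the equation $u_m=v_m$ is consistent if and only if $M$ halts from $(\ell_0;2^j,0)$. By Lemma 2(a) the set of such $j$ is r.e.-complete, which is part 2. The words $u_m,v_m$ are written down explicitly from $M$ and $m$, so the sequence is computable, and part 1 holds by construction: $e_m$ and $f$ are Dyck words, only the blocks $b^{\pm m}$ in $e_m$ depend on $m$, and deleting the Dyck words leaves $xb=bx$.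

The map $j\mapsto(u_{2^j},v_{2^j})$ reduces an undecidable set to the consistency problem, which is therefore undecidable. The problem is also r.e.: enumerate all assignments of words to $x$ and test each with the decidable word problem. So it is r.e.-complete. $\blacksquare$

Undecidability thus holds, for every finite $A$ with $|A|\ge2$, even for equations with a bounded number of occurrences of $x$, whose free-group part is the fixed equation $xb=bx$ with solution set $\{b^n:n\in\mathbb Z\}$, and which are fixed up to one integer parameter.

## 10. One letter: intervals and Presburger arithmetic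

Let $A=\{a\}$, so $F=\mathbb Z$. We prove Theorem 2 by describing $FIM(A)$ inside $(\mathbb Z,+,\le)$.

A finite prefix-closed subset of $\mathbb Z$ is an interval $[-p,q]$ with $p,q\ge0$. So the elements of $FIM(\{a\})$ are the triples $(p,q,g)\in\mathbb Z^3$ with $p,q\ge0$ and $-p\le g\le q$. The product of $([-p,q],g)$ and $([-p',q'],g')$ has tree $[-p,q]\cup[g-p',g+q']$. Both intervals contain $g$, so the union is again an interval, and
$$(p,q,g)(p',q',g')=(\max(p,p'-g),\ \max(q,q'+g),\ g+g').$$
The inverse has tree $[-p-g,q-g]$, so $(p,q,g)^{-1}=(p+g,\,q-g,\,-g)$. Further $1=(0,0,0)$ and $a=(0,1,1)$. For instance $aa^{-1}=(0,1,1)(1,0,-1)=(\max(0,1-1),\max(1,0+1),0)=(0,1,0)$, which is the interval $[0,1]$ with group part $0$.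

The domain, the operations and the constants are definable in $(\mathbb Z,+,\le)$, since $z=\max(y,y')$ means $y\le z$, $y'\le z$ and ($z=y$ or $z=y'$). Replacing each variable over $FIM(\{a\})$ by three integer variables translates every first-order sentence with constants into a sentence of Presburger arithmetic, effectively. That theory is decidable (Presburger 1929). Consistency of a finite system is an existential sentence, so it is decidable for any number of variables. Together with Theorem 1, for $|A|\ge1$ consistency of single one-variable equations is decidable exactly when $|A|=1$. $\blacksquare$
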